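
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Vapnik--Chervonenkis classes that cannot be built\\ from classes of smaller index}


\begin{abstract}
For families of sets $\mathcal F,\mathcal G$ let $\mathcal F\wedge\mathcal G$ and $\mathcal F\vee\mathcal G$ be the families of all pairwise intersections and all pairwise unions. We show that for every $k\ge1$ there is a Vapnik--Chervonenkis class of index $k+1$ that is not contained in any family produced from classes of index at most $k$ by finitely many operations $\wedge,\vee$. The case $k=2$ answers a question posed in \cite{Smo}. The proof compares two counts: there are many ways to choose one subset of each polynomial graph over a finite field, and there are few lists of sets that a bounded formula can produce from classes of smaller index. The method excludes all Boolean functions of finitely many classes, not only $\wedge,\vee$-formulas, and it gives a quantitative lower bound for the number of leaves of a formula.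
\end{abstract}

\section{The question}

Let $I$ be a set and $2^I$ the family of its subsets. A \emph{class} is a nonempty family $\mathcal F\subset 2^I$. For $A\subset I$ the \emph{trace} of $B\in\mathcal F$ on $A$ is $A\cap B$, and the family of all traces on $A$ is
\[
\mathcal F\wedge A=\{A\cap B: B\in\mathcal F\}.
\]
The class $\mathcal F$ \emph{shatters} $A$ if $\mathcal F\wedge A=2^A$. Its \emph{index} is
\[
\operatorname{vc}(\mathcal F)=\sup\{\#A:\ A\subset I,\ \mathcal F\text{ shatters }A\},
\]
and $\mathcal F$ is a \emph{VC class} if $\operatorname{vc}(\mathcal F)<\infty$. If $\mathcal F$ shatters $A$, it shatters every subset of $A$. So $\operatorname{vc}(\mathcal F)\le k$ means that no set of $k+1$ points is shattered.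

The index measures complexity through growth. By the Sauer--Shelah lemma \cite{SauSh}, a class of index at most $k$ has at most $\sum_{i\le k}\binom Ni$ traces on a set of $N$ points. This is a polynomial in $N$ of degree $k$, while a class of infinite index has $2^N$ traces on some set of $N$ points, for every $N$.

For two classes on the same set $I$ put
\[
\mathcal F\wedge\mathcal G=\{A\cap B:A\in\mathcal F,\,B\in\mathcal G\},\qquad
\mathcal F\vee\mathcal G=\{A\cup B:A\in\mathcal F,\,B\in\mathcal G\}.
\]
On any set the number of traces of $\mathcal F\wedge\mathcal G$ or $\mathcal F\vee\mathcal G$ is at most the product of the numbers of traces of $\mathcal F$ and $\mathcal G$. So a family produced from VC classes by finitely many operations $\wedge,\vee$ is again a VC class. Its index may be larger, as two simple examples show.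
\begin{itemize}
\item The half-lines $(-\infty,b]$ form a chain, so they are a class of index $1$ on $\mathbb R$. The half-lines $[a,\infty)$ are another. The nonempty intervals $[a,b]$ lie in the $\wedge$ of these two classes and have index $2$: two points are shattered, but no interval contains the outer two of three points without the middle one.
\item On an infinite set let $\mathcal E$ consist of $\emptyset$ and all singletons. It has index $1$. The class $\mathcal E\vee\dots\vee\mathcal E$ ($k$ copies) consists of all sets with at most $k$ elements and has index $k$.
\end{itemize}

We say that $\mathcal F$ \emph{can be obtained from classes of index $k$} if there are finitely many classes on $I$, each of index at most $k$, and a finite formula built from them with $\wedge$ and $\vee$ such that $\mathcal F$ is \emph{contained} in the family produced by the formula. The \emph{leaves} of a formula are the occurrences of classes in it, counted with repetition.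

The examples suggest that low index might suffice to build everything. The number of traces is no objection, because already $k$ leaves of index $1$ reach growth of degree $k$. On the other hand, the following is known: the class of all lines in $\mathbb R^2$ has index $2$ and cannot be obtained from classes of index $1$. The question posed in \cite{Smo} is whether this happens one step higher.

\medskip
\noindent\textbf{Question.} \emph{Is there a VC class of index $3$ which cannot be obtained from VC classes of index $2$ by applying $\wedge,\vee$ a finite number of times?}

\medskip
The answer is yes, and the same holds at every level. Here is the idea. Instead of counting the sets in a class, we count \emph{classes}, or rather lists of sets. Consider the plane $\mathbb F_q^2$ and the $q^{k+1}$ graphs of polynomials of degree at most $k$. Any choice of one subset of each graph gives a class of index at most $k+1$, because the graphs of two distinct polynomials meet in at most $k$ points. Each subset is described by $q$ free bits. Now let a list of $q^{k+1}$ subsets of the plane have traces growing only with exponent $r$. By a packing argument, two of its sets differ in at most about $q^{2-(k+1)/r}$ points, up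 to logarithms, so one of them is cheap to describe once the other is known. Removing sets one after another, we find that on average a set costs at most about $q^{2-(k+1)/r}$ bits, again up to logarithms, or a power of $\log q$ if that exponent is negative. The exponent is less than $1$ exactly when $r<k+1$, and then the cost is much less than $q$. A formula with a bounded number of leaves multiplies the cost by a constant only, so most choices of subsets cannot be produced.

\section{Results}

For real numbers $C\ge1$, $r\ge1$, we say that a class $\mathcal G\subset 2^I$ \emph{has growth $(C,r)$} if
\[
\#(\mathcal G\wedge A)\le C(\#A)^r\qquad\text{for every nonempty finite }A\subset I .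
\]
If $\operatorname{vc}(\mathcal G)\le k$ with $k\ge1$ and $\#A=N\ge1$, the Sauer--Shelah lemma gives
\begin{equation}\label{eq:sauer}
\#(\mathcal G\wedge A)\le\sum_{i\le k}\binom Ni\le(N+1)^k\le2^kN^k .
\end{equation}
For the second inequality, note that $\sum_{i\le k}\binom Ni$ counts the subsets with at most $k$ elements of an $N$-point set, and each is the set of values, other than a blank symbol, of a $k$-tuple with entries in the $N$ points and the blank. So \emph{classes of index at most $k$ have growth $(2^k,k)$}.

For a Boolean function $\varphi:\{0,1\}^\ell\to\{0,1\}$ and sets $B_1,\dots,B_\ell\subset I$ put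
\[
\varphi(B_1,\dots,B_\ell)=\{x\in I:\ \varphi(1_{B_1}(x),\dots,1_{B_\ell}(x))=1\},
\]
and for classes put $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)=\{\varphi(B_1,\dots,B_\ell):B_i\in\mathcal G_i\}$. Section~\ref{sec:formulas} shows that every $\wedge,\vee$-formula with $\ell$ leaves produces a family of this form.

\begin{theorem}\label{thm:question}
There is a class of index $3$ that cannot be obtained from classes of index $2$ by applying $\wedge,\vee$ finitely often.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $k\ge1$. There is a class $\mathcal F$ on a countable set $I$ with $\operatorname{vc}(\mathcal F)=k+1$ such that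
\[
\mathcal F\not\subset\varphi(\mathcal G_1,\dots,\mathcal G_\ell)
\]
for every $\ell\ge1$, every Boolean function $\varphi$ of $\ell$ variables, and all classes $\mathcal G_1,\dots,\mathcal G_\ell\subset2^I$ that have growth $(C,r)$ for some $C<\infty$ and some real $r<k+1$.
\end{theorem}

The range $r<k+1$ is sharp: $\mathcal F$ itself has growth $(2^{k+1},k+1)$ by \eqref{eq:sauer}, and it is represented by itself. Theorem~\ref{thm:question} is the case $k=2$ of Theorem~\ref{thm:main}; the deduction is written out in Section~\ref{sec:main}.

\begin{corollary}\label{cor:class}
Let $k,l\ge1$ be integers. Every class of index at most $l$ can be obtained from classes of index $k$ by finitely many operations $\wedge,\vee$ if and only if $l\le k$.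
\end{corollary}

\begin{proof}
If $l\le k$, a class of index at most $l$ is itself one of the allowed classes. If $l>k$, apply Theorem~\ref{thm:main} with $l-1\ge1$ in place of $k$. It gives a class $\mathcal F$ of index $l$ that is contained in no family $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ over classes with growth $(2^k,k)$, since $k<l$. By \eqref{eq:sauer} these classes include all classes of index at most $k$, and by Section~\ref{sec:formulas} the families $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ include all families produced by $\wedge,\vee$-formulas.
\end{proof}

The last result says how many leaves are needed for a finite class.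

\begin{theorem}\label{thm:quant}
For every $k\ge1$ there is $c_k>0$ such that for every prime $q$ and every integer $1\le s\le q^{1/k}$ there is a class $\mathcal F$ with $\operatorname{vc}(\mathcal F)\le k+1$ on a set of $n=sq$ points, all of whose members have at most $s$ elements, with the following property. Any $\wedge,\vee$-formula over classes of index at most $k$ that produces a family containing $\mathcal F$ has at least
\[
c_k\,\frac{s}{(\log_2q)^3}
\]
leaves. On the other hand, $s$ leaves always suffice for this $\mathcal F$, even with classes of index $1$. For $s=\lfloor q^{1/k}\rfloor$ one has $s=\Theta_k(n^{1/(k+1)})$.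
\end{theorem}

\section{Formulas, growth and lists}\label{sec:formulas}

\paragraph{Formulas are Boolean functions.} The family produced by a $\wedge,\vee$-formula with $\ell$ leaves equals $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ for a suitable $\varphi$, where $\mathcal G_i$ is the class at the $i$th leaf. For one leaf take the identity. If two formulas produce $\varphi(\mathcal G_1,\dots,\mathcal G_a)$ and $\psi(\mathcal G_{a+1},\dots,\mathcal G_\ell)$, then their $\wedge$ and $\vee$ are given by the minimum and the maximum of $\varphi(y_1,\dots,y_a)$ and $\psi(y_{a+1},\dots,y_\ell)$. A class that occurs at several leaves is listed several times, and its members are chosen independently at each leaf, as the definition of $\wedge,\vee$ requires.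

\paragraph{Growth is inherited.} If $\mathcal G$ has growth $(C,r)$, so has every subclass, and $\mathcal G$ also has growth $(C',r')$ whenever $C'\ge C$ and $r'\ge r$. If $X\subset I$ is nonempty, then $\mathcal G\wedge X$, viewed as a class on $X$, has growth $(C,r)$, because $(\mathcal G\wedge X)\wedge A=\mathcal G\wedge A$ for $A\subset X$.

\paragraph{From classes to lists.} A \emph{list} of length $M$ on $X$ is a sequence $(S_1,\dots,S_M)$ of subsets of $X$, with repetitions allowed; any fixed set of $M$ elements may serve as index set. We say that a list has index at most $k$, or growth $(C,r)$, if the class $\{S_1,\dots,S_M\}$ has. We work with lists because a formula chooses its arguments separately for each set that it produces, and the indexing keeps track of these choices.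

\begin{lemma}\label{lem:lists}
Let $X$ be a finite set and let $\mathbf P$ be a property of classes on $X$ that passes to subclasses. Let $W$ be the number of lists of length $M$ on $X$ with property $\mathbf P$. For a fixed Boolean function $\varphi$ of $\ell$ variables, at most $W^\ell$ lists $(S_1,\dots,S_M)$ satisfy $\{S_1,\dots,S_M\}\subset\varphi(\mathcal H_1,\dots,\mathcal H_\ell)$ for some classes $\mathcal H_1,\dots,\mathcal H_\ell\subset2^X$ with property $\mathbf P$.
\end{lemma}

\begin{proof}
For each $j$ choose $B_{i,j}\in\mathcal H_i$ with $S_j=\varphi(B_{1,j},\dots,B_{\ell,j})$. For each $i$ the list $(B_{i,1},\dots,B_{i,M})$ has property $\mathbf P$, since its sets form a subclass of $\mathcal H_i$. These $\ell$ lists, together with $\varphi$, determine $(S_1,\dots,S_M)$.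
\end{proof}

There are $2^{2^\ell}$ Boolean functions of $\ell$ variables. So the task is to exhibit many lists of index at most $k+1$ and to show that there are few lists of smaller growth.

\section{Many lists of index at most $k+1$}

A single class such as the lines is of no use for counting; we need a large supply. Passing to subsets of lines, or of polynomial graphs, gives it, because the bound on the index uses only how two graphs intersect.

\begin{lemma}\label{lem:construction}
Let $q$ be a prime, $k\ge1$, $A\subset\mathbb F_q$ with $\#A=s\ge1$, and $X=A\times\mathbb F_q$. Let $\mathcal P$ be the set of the $q^{k+1}$ polynomials over $\mathbb F_q$ of degree at most $k$, given by their coefficients and including $0$. For $P\in\mathcal P$ put $\Gamma_P=\{(x,P(x)):x\in A\}$. For \emph{any} choice of subsets $S_P\subset\Gamma_P$,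
\[
\operatorname{vc}\bigl(\{S_P:P\in\mathcal P\}\cup\{\emptyset\}\bigr)\le k+1 .
\]
There are exactly $2^{sq^{k+1}}$ such lists $(S_P)_{P\in\mathcal P}$.
\end{lemma}

\begin{proof}
Suppose that a set $T$ with $\#T=k+2$ is shattered, and let $x\in T$. The sets $T$ and $T\setminus\{x\}$ are nonempty, so members having them as traces on $T$ are nonempty. Hence these members are $S_P$ and $S_{P'}$ for some $P,P'$. The traces differ, so $P\ne P'$. Now $T\setminus\{x\}\subset\Gamma_P\cap\Gamma_{P'}$, and these $k+1$ points lie on a graph, so they have distinct first coordinates. Thus $P-P'$ is a nonzero polynomial of degree at most $k$ with at least $k+1$ roots in the field $\mathbb F_q$, a contradiction. For the count, $\#\Gamma_P=s$, so there are $2^s$ choices of $S_P$ for each of the $q^{k+1}$ polynomials.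
\end{proof}

For $k=1$ and $A=\mathbb F_q$ these are arbitrary subsets of the $q^2$ nonvertical lines of $\mathbb F_q^2$, and the proof says that two distinct lines share at most one point. The index may be smaller than $k+1$, for instance if all $S_P$ are empty. The empty set is included in the lemma because we shall later glue classes that live on disjoint sets.

\section{An illustration: few lists of index one}\label{sec:one}

This section treats $k=1$ by hand and is not used later. Its result, Proposition~\ref{prop:one}, is contained in Proposition~\ref{prop:finite} below (with $k=r=1$, $C=2$), but here an exact structure is available and shows what to look for in general. Lemma~\ref{lem:construction} with $A=\mathbb F_q$ provides $2^{q^3}$ lists of length $q^2$ and index at most $2$. How many lists of index at most $1$ are there?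

\begin{lemma}\label{lem:one}
On a set $X$ of $n\ge1$ points there are at most $2^n(n+1)^{n+M}$ lists of length $M$ of index at most $1$.
\end{lemma}

\begin{proof}
Let $(S_1,\dots,S_M)$ be such a list. Replacing each $S_j$ by $S_j\triangle S_1$ changes the traces on a set $T$ by the bijection $U\mapsto U\triangle(S_1\cap T)$ of $2^T$, so the index is unchanged. The original list is determined by $S_1$ and the new list, and there are at most $2^n$ choices of $S_1$. It remains to show that the number of possible lists $(S_j\triangle S_1)_j$ is at most $(n+1)^{n+M}$. Let $\mathcal H$ be the class of the new list. It contains $\emptyset$ and has index at most $1$.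

Let $Y$ be the union of the members of $\mathcal H$. For $x,y\in Y$ write $x\preceq y$ if every member containing $y$ contains $x$. This relation is reflexive and transitive. \emph{Any two points $x\ne y$ of a member $S$ are comparable}: the traces $\emptyset$ and $\{x,y\}$ on $\{x,y\}$ occur, given by $\emptyset$ and $S$, so one of the traces $\{x\}$, $\{y\}$ is missing, which means $y\preceq x$ or $x\preceq y$. Break ties by a fixed linear order $\le$ of $X$: let $x\preceq' y$ if $x\preceq y$ and, in case also $y\preceq x$, moreover $x\le y$. The result is a partial order $\preceq'$ on $Y$, contained in $\preceq$, in which each member of $\mathcal H$ is a chain. Moreover, each member is closed downward: if $y\in S$ and $x\preceq' y$, then $x\in S$.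

For $y\in Y$ let $D_y=\{x\in Y:x\preceq' y\}$. A nonempty member $S$, being a downward closed chain, equals $D_y$ for its largest element $y$. Also, every $D_y$ with $y\in Y$ is contained in some member, so it is a chain. Let $p(y)$ be the largest element of $D_y\setminus\{y\}$, or the symbol $0$ if this set is empty. Then
\[
D_y=\{y\}\cup D_{p(y)}\quad(\text{with } D_0=\emptyset),
\]
so $D_y=\{y,p(y),p(p(y)),\dots\}$, where the sequence stops before $0$. Put $p(y)=0$ for $y\in X\setminus Y$. There are at most $(n+1)^n$ maps $p:X\to X\cup\{0\}$. Given $p$, each of the $M$ entries of the list is $\emptyset$ or one of the sets $\{y,p(y),p(p(y)),\dots\}$ with $y\in X$, so it has at most $n+1$ possible values.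
\end{proof}

\begin{proposition}\label{prop:one}
Let $\ell\ge1$. For all sufficiently large primes $q$ there is a class of index at most $2$ on $\mathbb F_q^2$ that is not contained in $\varphi(\mathcal H_1,\dots,\mathcal H_\ell)$ for any Boolean function $\varphi$ of $\ell$ variables and any classes $\mathcal H_1,\dots,\mathcal H_\ell\subset2^{\mathbb F_q^2}$ of index at most $1$.
\end{proposition}

\begin{proof}
Take $n=M=q^2$. By Lemmas~\ref{lem:lists} and~\ref{lem:one}, the base-$2$ logarithm of the number of representable lists of length $M$ is at most
\[
2^\ell+\ell\bigl(q^2+2q^2\log_2(q^2+1)\bigr),
\]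
which is less than $q^3$ for large $q$. So some list among the $2^{q^3}$ lists of Lemma~\ref{lem:construction} ($k=1$, $s=q$) is not representable.
\end{proof}

For index $2$ and more we shall not use such a rigid structure. What matters in the proof is that each set $D_y$ differs from $D_{p(y)}$ by a single point, so it costs only the names of $p(y)$ and $y$. A weaker property will do: in a long list some two sets differ in \emph{few} points. This follows from growth alone.

\section{Few lists of bounded growth}

If all sets of a class were pairwise far apart, then few random points would suffice to distinguish them all, and the class would have too many traces on these points. The following lemma makes this precise; the argument is Dudley's.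

\begin{lemma}[packing]\label{lem:packing}
Let $X$ be a set of $n\ge2$ points and let $\mathcal H\subset2^X$ have growth $(C,r)$ and $\#\mathcal H=M\ge2$. Then there are distinct $S,S'\in\mathcal H$ with
\[
\#(S\triangle S')\le h_M:=4C\,n\,(\ln M)\,M^{-1/r}.
\]
\end{lemma}

\begin{proof}
Let $\delta\ge1$ be the minimum of $\#(S\triangle S')$ over distinct pairs, and let $t=\lceil(2n/\delta)\ln M\rceil$. Choose $x_1,\dots,x_t\in X$ independently and uniformly. For a given pair $S\ne S'$, the probability that no $x_i$ lies in $S\triangle S'$ is at most
\[
(1-\delta/n)^t\le e^{-\delta t/n}\le M^{-2}.
\]
There are fewer than $M^2/2$ pairs, so for some choice of the points every pair is distinguished on $A=\{x_1,\dots,x_t\}$. All members of $\mathcal H$ then have different traces on $A$, and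
\[
M=\#(\mathcal H\wedge A)\le C(\#A)^r\le Ct^r .
\]
Since $C\ge1$ and $r\ge1$, this gives $t\ge(M/C)^{1/r}\ge C^{-1}M^{1/r}$. On the other hand, $\delta\le n$ gives $(2n/\delta)\ln M\ge2\ln2>1$, so rounding up at most doubles it, and $t\le(4n/\delta)\ln M$. Therefore $\delta\le 4n(\ln M)/t\le h_M$.
\end{proof}

Applying this repeatedly, and deleting one set of a close pair each time, we can encode a whole list cheaply.

\begin{lemma}[counting]\label{lem:counting}
Let $\#X=n\ge2$, $M\ge2$ and $C,r\ge1$. The number $W(M)$ of lists of length $M$ on $X$ with growth $(C,r)$ satisfies
\[
\log_2W(M)\le n+2M\log_2M+4C\,n\,M^{1-1/r}(\ln M)^2\log_2(n+1).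
\]
\end{lemma}

\begin{proof}
Let $(S_1,\dots,S_i)$ with $i\ge2$ be a list with growth $(C,r)$, and let $h_i=4Cn(\ln i)i^{-1/r}$ as in Lemma~\ref{lem:packing}. There are indices $a\ne b$ with $\#(S_a\triangle S_b)\le h_i$: if two entries are equal this is trivial, and otherwise the class $\{S_1,\dots,S_i\}$ has exactly $i$ members and Lemma~\ref{lem:packing} applies. Delete the entry $S_a$. The remaining list, of length $i-1$, still has growth $(C,r)$. The original list is recovered from $a$, $b$, the set $S_a\triangle S_b$ and the remaining list, because $S_b$ is still in it and $S_a=S_b\triangle(S_a\triangle S_b)$.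

There are at most $i^2$ choices of $(a,b)$. The number of subsets of $X$ with at most $h_i$ elements is at most $(n+1)^{h_i}$, by the blank-symbol argument after \eqref{eq:sauer} with $\lfloor h_i\rfloor$-tuples. Hence
\[
W(i)\le i^2(n+1)^{h_i}W(i-1)\quad(i\ge2),\qquad W(1)\le2^n .
\]
Multiplying these inequalities for $i=2,\dots,M$ and using $\ln i\le\ln M$ in $h_i$, we get
\[
\log_2W(M)\le n+2M\log_2M+4Cn\,(\ln M)\log_2(n+1)\sum_{i=2}^Mi^{-1/r}.
\]
Finally, since $x^{-1/r}$ is decreasing and $1-1/r\ge0$,
\[
\sum_{i=2}^Mi^{-1/r}\le\int_1^Mx^{1-1/r}\,\frac{dx}x\le M^{1-1/r}\int_1^M\frac{dx}{x}=M^{1-1/r}\ln M. \qedhere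
\]
\end{proof}

\section{One class that defeats all formulas}\label{sec:main}

We first fix the number of leaves and the growth.

\begin{proposition}\label{prop:finite}
Let $k\ge1$, $\ell\ge1$, $C\ge1$ and $1\le r<k+1$. For all sufficiently large primes $q$ there is a list $(S_P)_{P\in\mathcal P}$ as in Lemma~\ref{lem:construction}, with $A=\mathbb F_q$ and $X=\mathbb F_q^2$, such that
\[
\{S_P:P\in\mathcal P\}\not\subset\varphi(\mathcal H_1,\dots,\mathcal H_\ell)
\]
for all $\varphi:\{0,1\}^\ell\to\{0,1\}$ and all classes $\mathcal H_1,\dots,\mathcal H_\ell\subset2^X$ with growth $(C,r)$.
\end{proposition}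

\begin{proof}
Here $n=q^2$ and $M=\#\mathcal P=q^{k+1}$. By Lemma~\ref{lem:lists}, at most $2^{2^\ell}W(M)^\ell$ lists $(S_P)$ are representable in the excluded way, and by Lemma~\ref{lem:counting}
\[
\log_2W(M)\le q^2+2(k+1)q^{k+1}\log_2q+4C\,q^{\,2+(k+1)(1-1/r)}\bigl((k+1)\ln q\bigr)^2\log_2(q^2+1).
\]
With $k,\ell,C,r$ fixed, all three terms are $o(q^{k+2})$ as $q\to\infty$: the first because $k\ge1$, the second because a power of $q$ beats a logarithm, and the third because the exponent of $q$ in it is $k+2+\bigl(1-\tfrac{k+1}r\bigr)<k+2$. The last step is where $r<k+1$ is used. So $2^\ell+\ell\log_2W(M)<q^{k+2}$ for large $q$, while Lemma~\ref{lem:construction} with $s=q$ provides $2^{q^{k+2}}$ lists. Some list is not representable.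
\end{proof}

For the original question, $k=2$, $r=2$, $C=4$, the comparison is between $2^{q^4}$ lists and $2^{O(q^{7/2}\log^3q)}$ representable ones, where $\ell$ is fixed.

The list in Proposition~\ref{prop:finite} depends on $\ell$, $C$ and $r$. To defeat all formulas with one class, we place finite examples on disjoint sets. The bound $k+1$ on the index survives, since a nonempty shattered set is contained in a member and so lies in a single piece.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $N=1,2,\dots$ apply Proposition~\ref{prop:finite} with $\ell=C=N$ and $r=r_N:=k+1-1/N\in[1,k+1)$. We obtain a finite set $X_N$ and a class $\mathcal F_N\subset2^{X_N}$; take the $X_N$ pairwise disjoint. Put $I=\bigcup_NX_N$ and $\mathcal F=\bigcup_N\mathcal F_N$.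

\emph{The index is at most $k+1$.} Otherwise some $T$ with $\#T=k+2$ is shattered. Some member of $\mathcal F$ contains $T$, so $T\subset X_N$ for some $N$. Members of $\mathcal F_{N'}$ with $N'\ne N$ have empty trace on $T$, so $\mathcal F_N\cup\{\emptyset\}$ shatters $T$. This contradicts Lemma~\ref{lem:construction}.

\emph{$\mathcal F$ is not representable.} Suppose that $\mathcal F\subset\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ and that the $\mathcal G_i$ have growth of exponent less than $k+1$. Taking the largest of the finitely many constants and exponents, we may assume that all $\mathcal G_i$ have growth $(C,r)$ with the same $C$ and the same $r<k+1$. Choose $N\ge\max(\ell,C)$ with $r_N\ge r$. Intersecting with $X_N$ gives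
\[
\mathcal F_N\subset\varphi(\mathcal G_1\wedge X_N,\dots,\mathcal G_\ell\wedge X_N),
\]
where $\varphi$ is now evaluated on $X_N$: if $S\in\mathcal F_N$ and $S=\varphi(B_1,\dots,B_\ell)$, then membership of a point of $X_N$ in $S$ depends only on the sets $B_i\cap X_N$. The classes $\mathcal G_i\wedge X_N$ have growth $(C,r)$ on $X_N$, hence growth $(N,r_N)$. Add $N-\ell$ variables on which $\varphi$ does not depend, with classes $\{\emptyset\}$, which also have growth $(N,r_N)$. This represents $\mathcal F_N$ with $N$ classes of growth $(N,r_N)$, contrary to the choice of $\mathcal F_N$.

\emph{The index equals $k+1$.} If $\operatorname{vc}(\mathcal F)\le k$, then $\mathcal F$ has growth $(2^k,k)$ by \eqref{eq:sauer}. Since $k<k+1$, the representation of $\mathcal F$ by itself ($\ell=1$, $\varphi$ the identity) contradicts the previous paragraph.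
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:question}]
Let $\mathcal F$ be the class of Theorem~\ref{thm:main} for $k=2$. It has index $3$. By Section~\ref{sec:formulas} and \eqref{eq:sauer}, a $\wedge,\vee$-formula over classes of index at most $2$ produces a family $\varphi(\mathcal G_1,\dots,\mathcal G_\ell)$ in which all $\mathcal G_i$ have growth $(4,2)$. Since $2<3$, this family does not contain $\mathcal F$.
\end{proof}

\section{How many leaves are needed}

For a lower bound on the number $\ell$ of leaves that is almost linear in $s$, two changes are needed. First, the factor $2^{2^\ell}$ for the choice of $\varphi$ is too large, and we count formulas instead. Second, we use only $s\le q^{1/k}$ columns of the plane. With this choice, for exponent $r=k$, the bound for a list is polylogarithmic per set, while a subset of a graph carries $s$ bits.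

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Since $s\le q^{1/k}\le q$, there is a set $A\subset\mathbb F_q$ with $\#A=s$. Use Lemma~\ref{lem:construction} with this $A$; then $X=A\times\mathbb F_q$, $n=sq\le q^2$ and $M=\#\mathcal P=q^{k+1}$. By the lemma, every class $\{S_P\}$ has index at most $k+1$, and its members have at most $s$ elements.

\emph{Upper bound.} The class $\mathcal E$ of $\emptyset$ and all singletons of $X$ has index $1$, since it shatters each single point and no member contains two points. A set with at most $s$ elements is a union of $s$ members of $\mathcal E$. So $\{S_P\}\subset\mathcal E\vee\dots\vee\mathcal E$ with $s$ leaves, for every list $(S_P)$.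

\emph{Counting lists of index at most $k$.} Such lists have growth $(2^k,k)$. We have $n\le q^2\le M$, and the condition $s\le q^{1/k}$ gives
\[
nM^{1-1/k}=sq\cdot q^{\,k+1-(k+1)/k}=M\,s\,q^{-1/k}\le M .
\]
Apply Lemma~\ref{lem:counting} with $C=2^k$ and $r=k$; note that $n\ge q\ge2$ and $M\ge2$. Since $\log_2q\ge1$, $\ln q\le\log_2q$ and $\log_2(q^2+1)\le3\log_2q$, we get
\[
\log_2W(M)\le M+2(k+1)M\log_2q+2^{k+2}M\bigl((k+1)\ln q\bigr)^2\log_2(q^2+1)\le C_kM(\log_2q)^3
\]
with $C_k=1+2(k+1)+3\cdot2^{k+2}(k+1)^2$.

\emph{Counting formulas.} A $\wedge,\vee$-formula with $\ell$ leaves in a fixed order is a plane binary tree with $\ell$ leaves whose $\ell-1$ internal nodes are labeled $\wedge$ or $\vee$. The number of trees is the Catalan number $\frac1\ell\binom{2\ell-2}{\ell-1}\le4^{\ell-1}$, and there are $2^{\ell-1}$ labelings, so there are at most $8^\ell$ shapes. Each shape corresponds to one Boolean function. Apply Lemma~\ref{lem:lists} to the property of having index at most $k$; at most $W(M)$ lists have this property. Hence at most $8^\ell W(M)^\ell$ lists $(S_P)$ are representable by formulas with exactly $\ell$ leaves over classes of index at most $k$. A formula with fewer leaves can be padded by $\vee\{\emptyset\}$,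 which changes nothing and uses a class of index $0$, so the same bound holds for at most $\ell$ leaves.

\emph{Conclusion.} For each list $(S_P)$ consider the smallest number of leaves of a formula over classes of index at most $k$ that produces a family containing $\{S_P\}$. By the upper bound it is at most $s$. Let $\ell$ be the maximum of this number over all $2^{sM}$ lists. Every list is representable with at most $\ell$ leaves, so $2^{sM}\le8^\ell W(M)^\ell$ and
\[
sM\le\ell\bigl(3+\log_2W(M)\bigr)\le\ell\,(C_k+3)\,M(\log_2q)^3 .
\]
Thus $\ell\ge c_ks/(\log_2q)^3$ with $c_k=1/(C_k+3)$. A list for which the maximum is attained gives the required class $\mathcal F=\{S_P\}$.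

Finally, if $s=\lfloor q^{1/k}\rfloor$, then $s^k\le q\le(s+1)^k\le2^ks^k$. Hence $s^{k+1}\le n=sq\le2^ks^{k+1}$, and $s=\Theta_k(n^{1/(k+1)})$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SauSh}
The Sauer--Shelah lemma: Sauer (1972); Shelah (1972).

\bibitem{Smo}
Agata Smoktunowicz (Warszawa),
\emph{A Remark On Vapnik-Chervonienkis Classes},\\
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/109905}.

\end{thebibliography}

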